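# Regular Images of $A_1$-Weighted Metrics: A Map That Tears Along Dyadic Cubes

## 1. A discontinuous map with two inequalities, and the question it settles

A *weight* on $\mathbb R^d$ is a nonnegative locally integrable function $\omega$ that is not almost everywhere zero. Write $|E|$ for Lebesgue measure, $\omega(E)=\int_E\omega$ and $\omega_Q=\omega(Q)/|Q|$. Cubes have sides parallel to the axes, $\ell(Q)$ is the side length, and $B(x,t)$ is the open Euclidean ball. For $x,y\in\mathbb R^d$ let $B_{x,y}$ be the closed ball of diameter $|x-y|$ that contains $x$ and $y$ (its center is the midpoint), and set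
$$D(x,y)=D_\omega(x,y)=\Big(\int_{B_{x,y}}\omega\Big)^{1/d}.$$

We also need a family of dyadic cubes that eventually fills all of $\mathbb R^d$. The *dyadic subcubes* of a half-open cube $Q$ are $Q$ itself, its $2^d$ half-open children obtained by halving the sides, their children, and so on. Let $Q^{(0)}=[0,1)^d$ and $Q^{(j)}=[-a_j,2^j-a_j)^d$, where $a_0=0$, $a_j=a_{j-1}+2^{j-1}$ for odd $j$ and $a_j=a_{j-1}$ for even $j$. So the sequence starts $[0,1)^d,\ [-1,1)^d,\ [-1,3)^d,\ [-5,3)^d,\dots$. For odd $j$ the cube is extended in the negative directions and for even $j$ in the positive ones. Hence $Q^{(j-1)}$ is a dyadic child of $Q^{(j)}$ and $\bigcup_jQ^{(j)}=\mathbb R^d$. (Starting from $[0,1)^d$ and always extending in the positive directions would only fill an orthant.) Let $\mathcal D$ be the family of all dyadic subcubes of all $Q^{(j)}$. For each $i\in\mathbb Z$ it contains a partition of $\mathbb R^d$ into cubes of side $2^i$, and each $R\in\mathcal D$ is a dyadic subcube of $Q^{(j)}$ for all large $j$.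

The object on which everything turns is a map $g:Z\to\mathbb R^d$, defined on a countable dense set $Z\subset\mathbb R^d$, with
$$D(x,y)\le C\,|g(x)-g(y)|\qquad\text{for all }x,y\in Z,\tag{1}$$
$$\operatorname{diam}g(R\cap Z)\le C\,\omega(R)^{1/d}\qquad\text{for all }R\in\mathcal D.\tag{2}$$
Inequality (1) says that $g$ never brings points closer together than $D$ allows. Inequality (2) says that each dyadic cube $R$ is sent into a set of diameter at most a constant times $\omega(R)^{1/d}$, the natural size of $R$ for $D$. Nothing says that $g$ is continuous. It will be torn along the boundaries of certain dyadic cubes: two points that are very close, but on different sides of such a boundary, may be sent far apart.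

Here is what the map is for.

**Definition ($A_1$ weight).** A weight $\omega$ is an $A_1$ weight if there is a constant $C$ such that for every ball $B\subset\mathbb R^d$
$$\frac1{|B|}\int_B\omega\le C\operatorname*{ess\,inf}_B\omega .$$

**Definition (regular map).** A map $\phi$ from a metric space $(M,\rho)$ into $\mathbb R^n$ is regular if there is a constant $C$ such that

1. $|\phi(x)-\phi(y)|\le C\rho(x,y)$ for all $x,y\in M$;
2. for every Euclidean ball $B\subset\mathbb R^n$ of radius $r$, the preimage $\phi^{-1}(B)$ can be covered by at most $C$ balls of $(M,\rho)$ of radius $Cr$.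

For instance $t\mapsto|t|$ is regular from $\mathbb R$ to $\mathbb R$: the preimage of $(p-r,p+r)$ lies in $(p-r,p+r)\cup(-p-r,-p+r)$, two balls of radius $r$. So a regular map may fold. The projection $\mathbb R^2\to\mathbb R$ is Lipschitz but not regular, since the preimage of an interval is an unbounded strip. Nor is $t\mapsto(\cos t,\sin t)$ regular: the preimage of a small ball about $(1,0)$ contains all multiples of $2\pi$.

For an $A_1$ weight, $D_\omega$ is comparable to a metric, and one regards $(\mathbb R^d,D_\omega)$ as a metric space in this sense, with balls $\{y:D_\omega(x,y)<r\}$. Passing from a comparable metric to $D$ changes only the constants in 1 and 2, so "regular on $(\mathbb R^d,D)$" will mean 1 and 2 with $D$ in place of $\rho$. The proof uses no metric axiom for $D$. If no metric is named, $\mathbb R^d$ carries the Euclidean one.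

The question, whose given source is "Wavelets obtained by continuous deformations of the Haar wavelet" (https://www.rsme.es/anuarios/RMI-vol12(1996).pdf), is this. Suppose a set in $\mathbb R^n$ is contained in, or equal to, the image of a regular map whose domain is the distorted space $(\mathbb R^d,D_\omega)$, $d\ge2$. Is it also contained in the image of a regular map whose domain is ordinary Euclidean $\mathbb R^d$, if we may add dimensions to the target? The answer is yes.

**Theorem 1.** Let $d\ge2$, let $\omega$ be an $A_1$ weight on $\mathbb R^d$ and let $\phi:(\mathbb R^d,D_\omega)\to\mathbb R^n$ be regular. Then there is a regular map $\psi:\mathbb R^d\to\mathbb R^{n+m_d}$ with $\phi(\mathbb R^d)\times\{0\}\subset\psi(\mathbb R^d)$. Here $m_d$ depends only on $d$, and the regularity constant of $\psi$ depends only on $d$, $n$, the $A_1$ constant of $\omega$ and the regularity constant of $\phi$.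

Why do (1) and (2) suffice? By (1), $g$ is injective, so $f_0=\phi\circ g^{-1}$ is defined on $g(Z)\subset\mathbb R^d$, and (1) makes it Lipschitz for the Euclidean metric. For condition 2 we need that $g$ sends a $D$-ball of radius $r$ into boundedly many Euclidean balls of radius $Cr$. A $D$-ball is covered by boundedly many dyadic cubes of the right size, and (2) controls the image of each one. The images may be far from each other, but the definition does not mind. It remains to extend $f_0$ from $g(Z)$ to all of $\mathbb R^d$ without spoiling condition 2, and this is where the extra coordinates enter.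

## 2. Weights for which $g$ is a homeomorphism

*Constant weight.* If $\omega\equiv1$, then $D(x,y)=|B(0,1)|^{1/d}\,|x-y|/2$, and $g=\mathrm{id}$ works.

*One dimension.* Let $d=1$ and let $\omega$ be $A_1$. Put $g(x)=\int_0^x\omega$. Then $D(x,y)=|g(x)-g(y)|$ exactly. Moreover $g$ is onto: the $A_1$ condition on $[0,2N]$ gives $\frac1{2N}\omega([0,2N])\le C\operatorname{ess\,inf}_{[N,2N]}\omega\le\frac CN\omega([N,2N])$, so $\omega([0,N])\le(1-\frac1{2C})\,\omega([0,2N])$, and the masses $\omega([0,2^jN])$ grow at least geometrically (they are positive for large $N$, since the condition on $[-N,N]$ similarly gives $\omega([-N,N])\le2C\omega([0,N])$). The negative half-line is the same. So $g$ is an isometry of $(\mathbb R,D)$ onto $\mathbb R$, and $\psi=\phi\circ g^{-1}$ is regular with the same image as $\phi$.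

*Power weights.* Let $d\ge2$, $\omega(x)=|x|^{-a}$, $0<a<d$. This is $A_1$. Let $B=B(x_0,r)$. If $|x_0|\ge2r$, then $\frac12|x_0|\le|y|\le\frac32|x_0|$ on $B$, so the average is at most $3^a\operatorname{ess\,inf}_B\omega$. If $|x_0|<2r$, then $B\subset B(0,3r)$, the average over $B$ is at most $3^d$ times the average over $B(0,3r)$, which is $\frac d{d-a}(3r)^{-a}$, and $\operatorname{ess\,inf}_B\omega\ge(3r)^{-a}$.

Put $s=a/d<1$ and let $\approx$ mean comparability with constants depending on $d,a$. Then $D(x,y)\approx|x-y|\max(|x|,|y|)^{-s}$. To see this let $m$ be the midpoint and $\rho=|x-y|/2$. If $|m|\ge2\rho$, then $|y'|\approx|m|\approx\max(|x|,|y|)$ on $B_{x,y}$. If $|m|<2\rho$, then $\rho\le\max(|x|,|y|)\le3\rho$, and the average of $\omega$ over $B_{x,y}$ is $\approx\rho^{-a}$. Now let $g(x)=|x|^{-s}x$. I claim that $|g(x)-g(y)|\approx D(x,y)$. Let $|y|\le|x|$. If $|y|\le|x|/2$, both sides are $\approx|x|^{1-s}$, since $|g(y)|\le2^{s-1}|g(x)|$. If $|x|/2\le|y|\le|x|$, write $x=|x|\xi$, $y=|y|\eta$. Then $|x-y|\approx\big||x|-|y|\big|+|x||\xi-\eta|$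 and $|g(x)-g(y)|\approx\big||x|^{1-s}-|y|^{1-s}\big|+|x|^{1-s}|\xi-\eta|$, and the mean value theorem gives $\big||x|^{1-s}-|y|^{1-s}\big|\approx|x|^{-s}\big||x|-|y|\big|$. So again $\psi=\phi\circ g^{-1}$ is regular, with no extra dimensions.

These cases suggest the first approach: find a homeomorphism $g$ of $\mathbb R^d$ with $|g(x)-g(y)|$ comparable to $D(x,y)$ from both sides. This cannot be the general proof, because a bi-Lipschitz map from $(\mathbb R^d,D)$ to Euclidean $\mathbb R^d$ need not exist. The way out is to look at what was needed. The lower bound (1) is needed as it is. The upper bound $|g(x)-g(y)|\le CD(x,y)$, which forces continuity, can be replaced by the weaker (2).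

## 3. From $A_1$ to $A_\infty$, and doubling

All that will be used about $\omega$ is the following condition: there are $C_0\ge1$ and $\gamma\in(0,1]$ with
$$\omega(E)\le C_0\Big(\frac{|E|}{|Q|}\Big)^{\gamma}\omega(Q)\qquad\text{for all cubes }Q\text{ and measurable }E\subset Q.\tag{3}$$

**Step 1: $A_1$ implies (3).** The purpose is to turn the pointwise lower bound in $A_1$ into integrability slightly better than $L^1$. Enclosing a cube in a ball of comparable volume gives $\omega_Q\le C_1\operatorname{ess\,inf}_Q\omega$ for all cubes, with some $C_1\ge1$. The truncation $\min(\omega,N)$ satisfies this with the same $C_1$: its average is at most $\min(\omega_Q,N)\le\min(C_1\operatorname{ess\,inf}_Q\omega,N)\le C_1\operatorname{ess\,inf}_Q\min(\omega,N)$. So assume first that $\omega$ is bounded.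

Fix a cube $Q$ and $\lambda>\omega_Q$. Let $Q_j$ be the maximal dyadic subcubes of $Q$ with $\omega_{Q_j}>\lambda$. None is $Q$, so by maximality the parent of $Q_j$ has average at most $\lambda$, and $\omega_{Q_j}\le2^d\lambda$. By Lebesgue differentiation $\omega\le\lambda$ a.e. on $Q\setminus\bigcup Q_j$. By the cube form of $A_1$, $\omega\ge\omega_{Q_j}/C_1\ge\lambda/C_1$ a.e. on $Q_j$. Hence
$$\omega(\{x\in Q:\omega>\lambda\})\le\sum_j\omega(Q_j)\le2^d\lambda\sum_j|Q_j|\le2^d\lambda\,|\{x\in Q:\omega\ge\lambda/C_1\}|.$$
Multiply by $\lambda^{\delta-1}$, $0<\delta\le1$, and integrate over $\lambda\in(\omega_Q,\infty)$. By Fubini the left side becomes $\frac1\delta\int_{Q\cap\{\omega>\omega_Q\}}\omega(\omega^\delta-\omega_Q^\delta)$, which is at least the same integral over all of $Q$, because the integrand is $\le0$ where $\omega\le\omega_Q$. The right side is at most $2^d\int_Q\int_0^{C_1\omega}\lambda^\delta\,d\lambda\,dx$. So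
$$\frac1\delta\Big(\int_Q\omega^{1+\delta}-\omega_Q^\delta\,\omega(Q)\Big)\le\frac{2^dC_1^{1+\delta}}{1+\delta}\int_Q\omega^{1+\delta}.$$
Choose $\delta=\delta(d,C_1)\in(0,1]$ with $\delta2^dC_1^{1+\delta}/(1+\delta)\le\frac12$. The integral $\int_Q\omega^{1+\delta}$ is finite since $\omega$ is bounded, so it can be absorbed, and $\frac1{|Q|}\int_Q\omega^{1+\delta}\le2\omega_Q^{1+\delta}$. For unbounded $\omega$ apply this to $\min(\omega,N)$ and let $N\to\infty$. Finally, by Hölder,
$$\omega(E)\le|E|^{\delta/(1+\delta)}\Big(\int_Q\omega^{1+\delta}\Big)^{1/(1+\delta)}\le|E|^{\delta/(1+\delta)}(2|Q|)^{1/(1+\delta)}\omega_Q\le2\Big(\frac{|E|}{|Q|}\Big)^{\delta/(1+\delta)}\omega(Q),$$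
which is (3) with $C_0=2$ and $\gamma=\delta/(1+\delta)$.

From now on $\omega$ is a weight satisfying (3). In this section and in Sections 6 and 7, $C,c>0$ denote constants depending only on $d,C_0,\gamma$. In Sections 4 and 5 they may also depend on $n$ and the given regularity constants. They may change from line to line. Replacing open balls by closed ones costs at most a factor $2$ in the radius and will be done silently.

**Step 2: three facts.** These are the only properties of $\omega$ needed outside the construction of $g$.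

**(F1)** *If $Q_1\subset Q_2$ are cubes with $\ell(Q_2)\le A\,\ell(Q_1)$, then $\omega(Q_2)\le C(A)\,\omega(Q_1)$. Every cube has positive $\omega$-measure. If $x\in R$, $R$ a cube, and $t\le A\,\ell(R)$, then $\omega(B(x,t))\le C(A)\,\omega(R)$.*

If $|Q_2\setminus Q_1|\le(2C_0)^{-1/\gamma}|Q_2|$, then (3) gives $\omega(Q_2\setminus Q_1)\le\frac12\omega(Q_2)$, so $\omega(Q_2)\le2\omega(Q_1)$. In general the cubes $(1-s)Q_1+sQ_2$, $0\le s\le1$, increase from $Q_1$ to $Q_2$ and have side $(1-s)\ell(Q_1)+s\ell(Q_2)$. Pick $\eta>0$ with $1-(1+\eta)^{-d}\le(2C_0)^{-1/\gamma}$ and choose finitely many of these cubes with consecutive side ratios at most $1+\eta$. About $\log A/\log(1+\eta)+1$ steps are enough, and each costs a factor $2$. If some cube had $\omega(Q)=0$, all larger concentric cubes would too, and $\omega=0$ a.e., which is excluded. For the last claim, $B(x,t)$ and $R$ both lie in the cube with center $x$ and side $2(A+1)\ell(R)$.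

Let $C_2\ge1$ be a constant with $\omega(Q)\le C_2\,\omega(Q')$ for every dyadic child $Q'$ of a cube $Q$.

**(F2)** *$\omega(B(x,|x-y|))\le C\,D(x,y)^d$.* Indeed $B_{x,y}$ contains the cube of side $|x-y|/\sqrt d$ about the midpoint, and $B(x,|x-y|)$ lies in the concentric cube of side $3|x-y|$; use (F1). In the other direction $B_{x,y}\subset\overline{B(x,|x-y|)}$, so $D(x,y)^d\le\omega(B(x,|x-y|))$, as spheres are null sets.

**(F3)** *$\omega(B(x,t))\to\infty$ as $t\to\infty$ and $\to0$ as $t\to0$.* For the first, apply (3) with $E$ a fixed cube about $x$ and $Q$ a large concentric cube: $\omega(Q)\ge C_0^{-1}(|Q|/|E|)^\gamma\omega(E)\to\infty$. The second is local integrability.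

Here is what Sections 6–9 will construct.

**Proposition 4 (packing map).** Assume $d\ge2$ and (3). There are a countable dense $Z\subset\mathbb R^d$ and $g:Z\to\mathbb R^d$ with (1) for all $x,y\in Z$ and (2) for all $R\in\mathcal D$.

## 4. Extending from a closed set with Whitney coordinates

The map $\phi\circ g^{-1}$ lives on a set with gaps, and we must fill the gaps. A Lipschitz extension $\bar f$ is not enough. Take $A=\{0\}\subset\mathbb R^d$, $d\ge2$, and $f(0)=0$: then $\bar f=0$ is an extension, and the preimage of any ball about $0$ is the whole space. Adding the distance $\delta(x)=\operatorname{dist}(x,A)=|x|$ as a coordinate helps, but not enough: the preimage of $(1-r,1+r)$ is a shell of volume at least $cr$, so covering it by balls of radius $Cr$ takes at least $cr^{1-d}$ of them. What is missing is local position. The Whitney cubes supply it, and finitely many colors allow us to use the same coordinates for many cubes.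

**Lemma 5.** Let $d\ge1$, let $A\subset\mathbb R^d$ be closed and nonempty, and let $f:A\to\mathbb R^n$ be $K$-Lipschitz such that for every ball $B$ of radius $r$ the set $f^{-1}(B)$ is covered by at most $K$ balls of radius $Kr$. Then there is a regular $\psi:\mathbb R^d\to\mathbb R^{n+m_d}$ with $\psi=(f,0)$ on $A$. Here $m_d$ depends only on $d$, and the constant of $\psi$ only on $d,n,K$.

**Step 1: the coordinates.** Extend the components of $f$ to get a $\sqrt nK$-Lipschitz $\bar f:\mathbb R^d\to\mathbb R^n$. Let $\mathcal W$ be a Whitney decomposition of $\mathbb R^d\setminus A$: closed dyadic cubes with disjoint interiors and union $\mathbb R^d\setminus A$, with $\operatorname{diam}Q\le\operatorname{dist}(Q,A)\le4\operatorname{diam}Q$. Let $Q^*$ be the concentric cube $\frac98Q$. A point $x\in Q^*$ is within $\frac1{16}\operatorname{diam}Q$ of $Q$, so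
$$\tfrac{15}{16}\operatorname{diam}Q\le\delta(x)\le6\operatorname{diam}Q .$$
In particular $Q^*\cap A=\emptyset$. If $Q^*$ meets $Q'^*$, this forces the diameters of $Q,Q'$ to be comparable and their distance to be at most a constant times their size. As the cubes have disjoint interiors, comparing volumes shows that each $Q^*$ meets at most $N_d-1$ other $Q'^*$, with $N_d$ depending only on $d$. Going through the countable family $\mathcal W$ one cube at a time, color it with $N_d$ colors so that $Q^*\cap Q'^*=\emptyset$ for distinct $Q,Q'$ of the same color.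

Let $\eta_Q(x)=\max(0,1-16\operatorname{dist}(x,Q)/\ell(Q))$. Then $\eta_Q=1$ on $Q$, and $\eta_Q=0$ off $Q^*$, because a point off $Q^*$ has distance more than $\ell(Q)/16$ from $Q$. With $x_Q$ the center of $Q$, set
$$E_i(x)=\sum_{Q\text{ of color }i}\eta_Q(x)(x-x_Q),\qquad\psi=(\bar f,\delta,E_1,\dots,E_{N_d}),\qquad m_d=1+dN_d .$$

**Step 2: $\psi$ is Lipschitz and equals $(f,0)$ on $A$.** On $Q^*$ we have $|x-x_Q|\le\operatorname{diam}Q$, and $\eta_Q$ is $16/\ell(Q)$-Lipschitz, so each summand $\eta_Q(x)(x-x_Q)$ is Lipschitz with a constant $C_d=1+16\sqrt d$. For given $x,y$ at most one summand of $E_i$ is nonzero at $x$, and at most one at $y$. Hence $|E_i(x)-E_i(y)|$ is at most the sum of the increments of these at most two summands, and $E_i$ is $2C_d$-Lipschitz. On $A$ we have $\delta=0$ and all $\eta_Q=0$.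

**Step 3: covering the part of a preimage near $A$.** Let $B=B(p,r)\subset\mathbb R^{n+m_d}$, let $p'$ be the $\mathbb R^n$-component of $p$, $X=\psi^{-1}(B)$, $X_1=\{x\in X:\delta(x)\le4r\}$ and $X_2=X\setminus X_1$. If $x\in X_1$ and $a\in A$ is a nearest point, then $|f(a)-p'|\le|\bar f(a)-\bar f(x)|+|\bar f(x)-p'|\le Cr$. So $a$ lies in one of $K$ balls of radius $Cr$, and as $|x-a|\le4r$, $X_1$ is covered by $K$ balls of radius $Cr$.

**Step 4: covering the part far from $A$.** Suppose $X_2\ne\emptyset$, fix $x\in X_2$ and put $t=\delta(x)>4r$. For $y\in X_2$ both $\delta(x),\delta(y)$ lie in an interval of length $2r$, so $|\delta(y)-t|\le2r\le t/2$ and $\delta(y)\in[t/2,3t/2]$. A cube $Q'\in\mathcal W$ containing $y$ has $\operatorname{diam}Q'\le\delta(y)\le5\operatorname{diam}Q'$, so $\operatorname{diam}Q'\in[t/10,3t/2]$. Let $a_x,a_y\in A$ be nearest points. Then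
$$|f(a_x)-f(a_y)|\le|\bar f(x)-\bar f(y)|+Ct\le2r+Ct\le Ct .$$
So all the $a_y$ lie in $K$ balls of radius $Ct$, and hence all such cubes $Q'$ lie in $K$ balls of radius $Ct$. They have disjoint interiors and diameter at least $t/10$, so there are at most $C$ of them.

Now let $y,y'\in X_2\cap Q'$ and let $i$ be the color of $Q'$. On $Q'$ the only nonzero summand of $E_i$ is that of $Q'$, with $\eta_{Q'}=1$. So $E_i(y)-E_i(y')=y-y'$, and $|y-y'|\le2r$ since $\psi(y),\psi(y')\in B$. Hence each $X_2\cap Q'$ lies in one ball of radius $3r$, and $X_2$ is covered by $C$ balls of radius $3r$. With Step 3 this proves Lemma 5. $\square$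

## 5. Theorem 1 from the packing map

Let $\omega$ satisfy (3), $d\ge2$, let $\phi:(\mathbb R^d,D)\to\mathbb R^n$ be regular, and take $Z,g$ from Proposition 4. Since $D(x,y)>0$ for $x\ne y$ by (F1), inequality (1) makes $g$ injective. Put $A_0=g(Z)$ and $f_0=\phi\circ g^{-1}:A_0\to\mathbb R^n$.

**Step 1: $f_0$ is Lipschitz.** For $x,y\in Z$, $|\phi(x)-\phi(y)|\le CD(x,y)\le C|g(x)-g(y)|$ by (1).

**Step 2: $g$ sends $D$-balls into boundedly many Euclidean balls.** Let $\mathcal B=\{y:D(x,y)<r\}$ and $t=\sup_{y\in\mathcal B}|x-y|$. For $y\in\mathcal B$, (F2) gives $\omega(B(x,|x-y|))\le Cr^d$, so $t<\infty$ by (F3). Since $D(x,y)\to0$ as $y\to x$, $t>0$. Letting $|x-y|$ increase to $t$, monotone convergence gives $\omega(B(x,t))\le Cr^d$. The ball $\overline{B(x,t)}\supset\mathcal B$ is covered by at most $C$ cubes $R\in\mathcal D$ with $t\le\ell(R)<2t$, each meeting it. Each such $R$ lies in a cube about $x$ with side at most $Ct$, and $B(x,t)$ contains the concentric cube of side $t/\sqrt d$, so (F1) gives $\omega(R)\le C\omega(B(x,t))\le Cr^d$. By (2),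 $\operatorname{diam}g(R\cap Z)\le Cr$. So $g(\mathcal B\cap Z)$ is covered by at most $C$ Euclidean balls of radius $Cr$.

**Step 3: covering for $f_0$.** If $B\subset\mathbb R^n$ has radius $r$, then $\phi^{-1}(B)$ is covered by at most $C$ $D$-balls of radius $Cr$, and $f_0^{-1}(B)=g(\phi^{-1}(B)\cap Z)$. By Step 2 it is covered by at most $C$ Euclidean balls of radius $Cr$.

**Step 4: passing to the closure.** Let $A=\overline{A_0}$, and let $f:A\to\mathbb R^n$ be the Lipschitz extension of $f_0$ by continuity. If $f(a)\in B(p,r)$ and $a=\lim a_i$ with $a_i\in A_0$, then $f_0(a_i)\in B(p,2r)$ eventually. So $f^{-1}(B(p,r))\subset\overline{f_0^{-1}(B(p,2r))}$, and $f$ satisfies the hypotheses of Lemma 5 with some $K=C$.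

**Step 5: no point of $\phi(\mathbb R^d)$ is lost.** The set $Z$ is only dense, so this needs an argument. Let $x\in\mathbb R^d$, $x\in R\in\mathcal D$. As $Z$ is dense, there are $z_i\in Z\cap\operatorname{int}R$ with $z_i\to x$. By (2) the sequence $(g(z_i))$ is bounded, so along a subsequence $g(z_i)\to a\in A$. Then
$$f(a)=\lim f_0(g(z_i))=\lim\phi(z_i)=\phi(x),$$
because $|\phi(z_i)-\phi(x)|\le CD(z_i,x)\to0$ by (F3). Hence $f(A)\supset\phi(\mathbb R^d)$.

**Step 6: conclusion.** Lemma 5 gives a regular $\psi:\mathbb R^d\to\mathbb R^{n+m_d}$ with $\psi(\mathbb R^d)\supset\psi(A)=f(A)\times\{0\}\supset\phi(\mathbb R^d)\times\{0\}$. By Step 1 of Section 3 the constants depend on the permitted quantities. So Theorem 1 is proved once we have Proposition 4. $\square$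

## 6. Stopping cubes and packing: building $g$ on one cube

**Proposition 6.** Assume $d\ge2$ and (3), and let $Q_*$ be a half-open cube. There are $Z\subset Q_*$ with $\omega(Q_*\setminus Z)=0$ and $g:Z\to\mathbb R^d$ such that (1) holds for $x,y\in Z$ and (2) holds for every dyadic subcube $R$ of $Q_*$.

The natural plan is this. Send a cube $Q$ to a cube $P(Q)$ of volume $\omega(Q)$ by a similarity, of ratio $\lambda_Q=\omega_Q^{1/d}$. This is the right map as long as averages of $\omega$ over subcubes stay comparable to $\omega_Q$. When we meet a subcube $Q'$ whose average is very different, we stop, cut $Q'$ into pieces $q$, and restart with each $q$, giving it its own cube $P(q)$ of volume $\omega(q)$. To keep (1) and (2), the cubes $P(q)$ should be disjoint, with margins, and lie in the image of $Q'$. Here is the exact point where the plan breaks. The similarity gives $Q'$ an image of volume $\omega_Q|Q'|$. If $\omega_{Q'}>H\omega_Q$, this is less than $\omega(Q')/H$, while the cubes $P(q)$ have total volume $\omega(Q')$. They do not fit.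

Replacing the similarity by a homeomorphism $Q\to P(Q)$ which is bi-Lipschitz at scale $\lambda_Q$ and gives extra volume to the stopped cubes repairs this. Two remarks show that the demand is modest. First, the stopped cubes carry only a small fraction of $\omega(Q)$, so we can afford to promise each of them a large multiple of $\omega(Q')$. Second, too much volume does no harm; we need only a lower bound for the Jacobian. What we need is therefore the following theorem, proved in Sections 8 and 9.

**Theorem 2 (one-sided Jacobian theorem).** Let $d\ge2$. For $M\ge1$, $\beta>0$ there is $\Lambda=\Lambda(d,M,\beta)$ such that for every measurable $\varphi:[0,1]^d\to[1/M,M]$ with $\int\varphi=1$ there is a $\Lambda$-bi-Lipschitz homeomorphism $F$ of $[0,1]^d$ onto itself with $JF:=|\det DF|\ge e^{-\beta}\varphi$ a.e.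

Note also that we never compose the homeomorphisms of successive generations. Composing them would multiply bi-Lipschitz constants without bound. Each point will be moved by exactly one of them, so the constants do not accumulate; the tearing pays for this.

**Step 1: stops.** The purpose is to locate where $\omega$ stops being comparable to $\omega_Q$. Let $\kappa=4^{d+1}$ and let $H\ge2$ be such that $\theta:=C_0H^{-\gamma}+H^{-1}$ satisfies $\kappa\theta\le\frac12$. For a dyadic subcube $Q$ of $Q_*$, its *stops* are the maximal dyadic $Q'\subset Q$ with $\omega_{Q'}>H\omega_Q$ ("up") or $\omega_{Q'}<H^{-1}\omega_Q$ ("down"). They are disjoint and different from $Q$. The parent of a stop satisfies neither inequality. Passing to a child multiplies the average by at most $2^d$, and by at least $2^d/C_2\ge C_2^{-1}$. So with $H_1=\max(2^d,C_2)H$,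
$$H_1^{-1}\omega_Q\le\omega_{Q'}\le H_1\omega_Q .\tag{4}$$
If $R\subset Q$ is dyadic and contained in no stop of $Q$, then $H^{-1}\omega_Q\le\omega_R\le H\omega_Q$.

Let $\Omega=\Omega_Q$ be the union of the stops. For up stops $|Q'|<\omega(Q')/(H\omega_Q)$, so their total Lebesgue measure is at most $|Q|/H$, and by (3) their $\omega$-measure is at most $C_0H^{-\gamma}\omega(Q)$. For down stops $\omega(Q')<H^{-1}\omega_Q|Q'|$, so their $\omega$-measure is at most $H^{-1}\omega(Q)$. Hence $\omega(\Omega)\le\theta\,\omega(Q)$.

As an example take $\omega=|x|^{-a}$ and $Q=[0,1)^d$. By scaling, $[0,2^{-j})^d$ has average $2^{ja}\omega_Q$. So if $i$ is the least integer with $2^{ia}>H$, then $[0,2^{-i})^d$ is an up stop of $Q$.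

**Step 2: the stretched copy of $Q$.** The purpose is to give each stop room. Let $P(Q)$ be a closed cube of volume $\omega(Q)$ and $\lambda_Q=\omega_Q^{1/d}$. Define $\varphi=\kappa\,\omega_{Q'}/\omega_Q$ on each stop $Q'$ and $\varphi=b$ on $Q\setminus\Omega$, with the number $b$ chosen so that $\frac1{|Q|}\int_Q\varphi=1$. This means
$$b\,\frac{|Q\setminus\Omega|}{|Q|}=1-\kappa\,\frac{\omega(\Omega)}{\omega(Q)}\in[\tfrac12,1].$$
For a.e. $x\in Q\setminus\Omega$, all dyadic $R$ with $x\in R\subset Q$ have $\omega_R\le H\omega_Q$, so $\omega\le H\omega_Q$ a.e. on $Q\setminus\Omega$ by Lebesgue differentiation. As $\theta\le\frac12$, $|Q\setminus\Omega|\ge(1-\theta)\omega(Q)/(H\omega_Q)\ge|Q|/(2H)$. So $\frac12\le b\le2H$, and with (4) we see that $\varphi\in[1/M,M]$ with $M=\kappa H_1$.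

Apply Theorem 2 with $\beta=\log2$ to $\varphi$ transported to $[0,1]^d$, and compose with similarities $[0,1]^d\to\bar Q$ and $[0,1]^d\to P(Q)$. The two similarities together contribute the factor $\omega(Q)^{1/d}/\ell(Q)=\lambda_Q$. We get a homeomorphism $\Psi_Q:\bar Q\to P(Q)$ with $J\Psi_Q\ge\omega_Q\varphi/2$ and a constant $L=L(d,C_0,\gamma)$ with
$$L^{-1}\lambda_Q|x-y|\le|\Psi_Q(x)-\Psi_Q(y)|\le L\lambda_Q|x-y|,\qquad|\Psi_Q(Q')|\ge\tfrac\kappa2\,\omega(Q')=2\cdot4^d\,\omega(Q')\tag{5}$$
for each stop $Q'$. For any dyadic $Q'\subset Q$ we also have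
$$\operatorname{int}\Psi_Q(\bar Q')=\Psi_Q(\operatorname{int}Q').\tag{6}$$
"$\supset$": $\Psi_Q(\operatorname{int}Q')$ is open by invariance of domain. "$\subset$": $\Psi_Q^{-1}$ maps the open set $\operatorname{int}\Psi_Q(\bar Q')$ injectively and continuously into $\bar Q'$, so its image is an open subset of $\bar Q'$, again by invariance of domain. Consequently $\partial\Psi_Q(\bar Q')=\Psi_Q(\partial Q')$.

**Step 3: packing.** The purpose is to place, inside the image of a stop $Q'$, disjoint cubes with margins for all pieces of $Q'$. Let $k$ be a large integer to be fixed, $\ell'=\ell(Q')$, and let $\mathcal D_k(Q')$ be the set of the $2^{kd}$ dyadic descendants $q$ of $Q'$ of side $2^{-k}\ell'$. For $q\in\mathcal D_k(Q')$ let $\sigma_q$ be the power of $2$ with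
$$2\omega(q)^{1/d}\le\sigma_q<4\omega(q)^{1/d},$$
and let $\sigma=\max_q\sigma_q$. By (3) and (4),
$$\sigma\le4C_0^{1/d}2^{-k\gamma}\omega(Q')^{1/d}\le4C_0^{1/d}2^{-k\gamma}H_1^{1/d}\lambda_Q\ell' .$$
This is why we cut into small pieces: we want cubes of side $\sigma$ to be small compared with the image of $Q'$.

Let $W$ be the union of the standard half-open dyadic cubes of side $\sigma$ in $\mathbb R^d$ whose closures lie in $\operatorname{int}\Psi_Q(\bar Q')$. We bound what is left out. Let $x\in Q'$ with $\Psi_Q(x)\notin W$. The closure of the standard cube of side $\sigma$ containing $\Psi_Q(x)$ contains a point outside $\operatorname{int}\Psi_Q(\bar Q')$. On the segment from $\Psi_Q(x)\in\Psi_Q(\bar Q')$ to that point there is a point of $\partial\Psi_Q(\bar Q')=\Psi_Q(\partial Q')$, and it is within $\sqrt d\,\sigma$ of $\Psi_Q(x)$. By (5), $\operatorname{dist}(x,\partial Q')\le L\sqrt d\,\sigma/\lambda_Q$. The points of $Q'$ with this property lie in $2d$ slabs, one along each face, so they have measure at most $2d\,\frac{L\sqrt d\,\sigma}{\lambda_Q\ell'}|Q'|$.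 Their images therefore have volume at most
$$(L\lambda_Q)^d\cdot2d\,\frac{L\sqrt d\,\sigma}{\lambda_Q\ell'}|Q'|\le2d^{3/2}L^{d+1}H_1\,\frac{\sigma}{\lambda_Q\ell'}\,\omega(Q')\le\omega(Q')$$
if $k=k(d,C_0,\gamma)$ is large enough; here we used $\lambda_Q^d|Q'|=\omega_Q|Q'|\le H_1\omega(Q')$, and that $L$ does not depend on $k$. Fix such a $k$. By (5),
$$|W|\ge(2\cdot4^d-1)\,\omega(Q')\ge4^d\omega(Q')>\sum_q\sigma_q^d .$$
Hence we can choose pairwise disjoint standard dyadic cubes $K_q\subset W$ of side $\sigma_q$, $q\in\mathcal D_k(Q')$. Choose them in order of decreasing $\sigma_q$. At each stage $W$ and the cubes already chosen are unions of dyadic cubes of side $\sigma_q$, so the unoccupied part of $W$ is such a union too, and its volume is positive; take one of its cubes.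

Let $P(q)$ be the closed cube of volume $\omega(q)$ concentric with $K_q$. Its side is at most $\sigma_q/2$, so
$$\operatorname{dist}\big(P(q),\mathbb R^d\setminus\operatorname{int}K_q\big)\ge\sigma_q/4,\qquad K_q\subset\operatorname{int}\Psi_Q(\bar Q')\subset P(Q).\tag{7}$$
Since $\omega(q)\ge C_2^{-k}\omega(Q')$, (4) gives
$$\sigma_q\ge c\,\omega(Q')^{1/d}\ge c\,\lambda_Q\ell' .\tag{8}$$

**Step 4: tops and the definition of $g$.** We iterate. Let $Q_*$ be a *top*, with any choice of $P(Q_*)$. If $Q$ is a top, then all $q\in\mathcal D_k(Q')$, $Q'$ a stop of $Q$, are tops, the *children* of $Q$, with the cubes $P(q)$ of Step 3. Tops of the same generation are disjoint, and children are proper subcubes. The union of the children of $Q$ is $\Omega_Q$, so the union of generation $i$ has $\omega$-measure at most $\theta^i\omega(Q_*)$; it decreases with $i$. Let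
$$Z=\{x\in Q_*:\ x\text{ lies in only finitely many tops}\}.$$
Then $\omega(Q_*\setminus Z)=0$. In the example of Step 1 with $Q_*=[0,1)^d$, the cube $[0,2^{-i-k})^d$ is a child of $Q_*$, and by scaling the same happens inside it; so $0$ lies in infinitely many tops and $0\notin Z$.

The tops containing $x\in Z$ form a finite decreasing chain. Put $g(x)=\Psi_Q(x)$, where $Q$ is the smallest top containing $x$. A top $Q\ni x$ is the smallest one if and only if $x$ lies in no stop of $Q$. By the nesting $P(q)\subset P(Q)$ in (7), $g(x)\in P(q)$ for every top $q\ni x$.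

**Step 5: proof of (2).** Let $R$ be a dyadic subcube of $Q_*$ and $Q$ the smallest top containing $R$.

*Case 1: $R$ lies in no stop of $Q$.* Let $x\in R\cap Z$. If $x$ lies in no stop of $Q$, then $g(x)=\Psi_Q(x)\in\Psi_Q(\bar R)$. If $x$ lies in a stop $Q'$, then $Q'\subset R$, and if $x\in q\in\mathcal D_k(Q')$, then $g(x)\in P(q)\subset\Psi_Q(\bar Q')\subset\Psi_Q(\bar R)$. So $\operatorname{diam}g(R\cap Z)\le L\sqrt d\,\lambda_Q\ell(R)\le C\omega(R)^{1/d}$, because $\omega_Q\le H\omega_R$.

*Case 2: $R\subset Q'$ for a stop $Q'$ of $Q$.* By the choice of $Q$, $R$ is contained in no $q\in\mathcal D_k(Q')$. So $\ell(R)>2^{-k}\ell(Q')$ and $\omega(R)\ge C_2^{-k}\omega(Q')$. Every $x\in R\cap Z$ lies in some $q\in\mathcal D_k(Q')$, so $g(R\cap Z)\subset\Psi_Q(\bar Q')$, which by (5) and (4) has diameter at most $L\sqrt d\,\lambda_Q\ell(Q')\le C\omega(Q')^{1/d}\le C\omega(R)^{1/d}$.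

**Step 6: proof of (1).** Let $x\ne y$ in $Z$ and let $Q$ be the smallest top containing both.

*Case 1: neither lies in a stop of $Q$.* Then $g=\Psi_Q$ at both points and $|g(x)-g(y)|\ge L^{-1}\lambda_Q|x-y|$. Take a dyadic $R$ with $x\in R\subset Q$ and $|x-y|\le\ell(R)<2|x-y|$; if $|x-y|>\ell(Q)$ take $R=Q$. In either case $|x-y|\le\sqrt d\,\ell(R)$ and $\ell(R)\le2|x-y|$. As $x\in R$ lies in no stop, neither does $R$, and $\omega_R\le H\omega_Q$. By (F1), $D(x,y)^d\le\omega(B(x,|x-y|))\le C\omega(R)\le C\omega_Q|x-y|^d$. So $D(x,y)\le C\lambda_Q|x-y|\le C|g(x)-g(y)|$.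

*Case 2: one point lies in a stop of $Q$ that does not contain the other.* By symmetry let $x\in Q'$, $y\notin Q'$. Let $\ell'=\ell(Q')$, let $\ell''$ be the side of the stop $Q''$ of $Q$ containing $y$ ($\ell''=0$ if there is none), and $s=\ell'+\ell''$. Let $x\in q\in\mathcal D_k(Q')$, so $g(x)\in P(q)$.

I claim that $g(y)\notin\operatorname{int}K_q$. By (7) and (6), it suffices that $g(y)\notin\Psi_Q(\operatorname{int}Q')$. If $y$ is in no stop, then $g(y)=\Psi_Q(y)$ with $y\notin Q'$, and $\Psi_Q$ is injective. If $y\in Q''$, then $Q''\ne Q'$ and, by (7) and (6) for $Q''$, $g(y)\in\Psi_Q(\operatorname{int}Q'')$, which is disjoint from $\Psi_Q(\operatorname{int}Q')$.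

So the margin in (7), with (8), gives $|g(x)-g(y)|\ge\sigma_q/4\ge c\lambda_Q\ell'$. If $y\in Q''$, the same argument with $x,y$ exchanged gives $|g(x)-g(y)|\ge c\lambda_Q\ell''$. Thus $|g(x)-g(y)|\ge c\lambda_Qs$. On the other hand $g(x)$ and $\Psi_Q(x)$ both lie in $\Psi_Q(\bar Q')$, so $|g(x)-\Psi_Q(x)|\le L\sqrt d\,\lambda_Q\ell'$, and similarly $|g(y)-\Psi_Q(y)|\le L\sqrt d\,\lambda_Q\ell''$. Hence
$$|g(x)-g(y)|\ge L^{-1}\lambda_Q|x-y|-L\sqrt d\,\lambda_Qs .$$
Adding a large multiple of the bound $|g(x)-g(y)|\ge c\lambda_Qs$ absorbs the negative term, and we get $|g(x)-g(y)|\ge c\lambda_Q(|x-y|+s)$.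

It remains to bound $D(x,y)$. Let $t=|x-y|+\ell'$ and let $R$ be the smallest strict dyadic ancestor of $Q'$ inside $Q$ with $\ell(R)\ge t$, or $R=Q$ if there is none; in the latter case $\ell(Q)<t\le(\sqrt d+1)\ell(Q)$. Then $\ell(R)\le2t$: if $R$ is the parent of $Q'$, then $\ell(R)=2\ell'\le2t$, and otherwise, when $\ell(R)\ge t$, the next smaller ancestor has side less than $t$. As a strict ancestor of a stop, $R$ lies in no stop, so $\omega_R\le H\omega_Q$. By (F1), $D(x,y)^d\le\omega(B(x,t))\le C\omega(R)\le C\omega_Qt^d$. Hence $D(x,y)\le C\lambda_Qt\le C|g(x)-g(y)|$.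

*Case 3: $x,y$ lie in the same stop $Q'$ of $Q$.* They lie in different $q_1,q_2\in\mathcal D_k(Q')$, since otherwise a smaller top would contain both. Now $g(x)\in P(q_1)$, $g(y)\in P(q_2)\subset K_{q_2}$, and $K_{q_1}\cap K_{q_2}=\emptyset$, so (7) and (8) give $|g(x)-g(y)|\ge\sigma_{q_1}/4\ge c\,\omega(Q')^{1/d}$. As $|x-y|\le\sqrt d\,\ell(Q')$, (F1) gives $D(x,y)^d\le C\omega(Q')$. So $D(x,y)\le C|g(x)-g(y)|$. This proves Proposition 6, granted Theorem 2. $\square$

## 7. From cubes to $\mathbb R^d$ by a diagonal sequence

*Proof of Proposition 4.* We pass to the limit along the cubes $Q^{(j)}$ of Section 1. Let $g_j:Z_j\to\mathbb R^d$ be given by Proposition 6 for $Q_*=Q^{(j)}$. The set $\bigcap_j\big(Z_j\cup(\mathbb R^d\setminus Q^{(j)})\big)$ has a complement of $\omega$-measure zero, so it is dense, because every cube has positive $\omega$-measure by (F1). Let $Z$ be a countable dense subset of it containing some $z_0\in Q^{(0)}$. Then $Z\cap Q^{(j)}\subset Z_j$ for every $j$. Translate so that $g_j(z_0)=0$; this preserves (1) and (2). If $z\in Z\cap Q^{(i)}$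 and $j\ge i$, then $Q^{(i)}$ is a dyadic subcube of $Q^{(j)}$ containing $z$ and $z_0$, so (2) gives $|g_j(z)|\le C\omega(Q^{(i)})^{1/d}$, a bound independent of $j$. Since $Z$ is countable, a diagonal subsequence of $(g_j)$ converges at every point of $Z$. Call the limit $g$. Any two points of $Z$ lie in $Q^{(j)}$ for all large $j$, and each $R\in\mathcal D$ is a dyadic subcube of $Q^{(j)}$ for all large $j$. So (1) and (2) pass to the limit pair by pair, with the same constants. $\square$

## 8. The one-sided Jacobian theorem from a one-sided divergence lemma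

To produce a map with Jacobian close to $\varphi$, deform the density $1$ to $\varphi$ along a path in many small steps. A map $\mathrm{id}+X/N$ has Jacobian $1+\frac1N\operatorname{div}X+O(N^{-2})$, so each step asks for a Lipschitz vector field with prescribed divergence $h$, $h$ bounded. The obvious solution is $X=\nabla u$ with $\Delta u=h$, and here it fails: for $d\ge2$ let $u=x_1x_2\log|x|$ near $0$. Then
$$\Delta u=(d+2)\frac{x_1x_2}{|x|^2}\ \text{ is bounded, but }\ \partial_1\partial_2u=\log|x|+\frac{x_1^2+x_2^2}{|x|^2}-\frac{2x_1^2x_2^2}{|x|^4}\ \text{ is not.}$$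
So bounded divergence does not make this $X$ Lipschitz. But we only want a lower bound for the Jacobian, so a one-sided inequality $\operatorname{div}X\ge h-\beta$ will do. That turns out to be always possible.

Let $\mathbb T=(\mathbb R/2\mathbb Z)^d$ with normalized Lebesgue measure, and let $|A|$ denote the Frobenius norm of a matrix. For $\epsilon\in\{\pm1\}^d$ let $r_\epsilon(x)=(\epsilon_1x_1,\dots,\epsilon_dx_d)$. If $|DX|\le L$ a.e. for a Lipschitz field, then $X$ (lifted to $\mathbb R^d$) is $L$-Lipschitz.

**Lemma 7.** For $M_0,\beta>0$ there is $L=L(d,M_0,\beta)$ such that for each $h\in L^\infty(\mathbb T)$ with $|h|\le M_0$, $\int h=0$, there is a Lipschitz vector field $X$ on $\mathbb T$ with $|DX|\le L$ a.e. and $\operatorname{div}X\ge h-\beta$ a.e. If $h\circ r_\epsilon=h$ for all $\epsilon$, one can also have $X\circ r_\epsilon=r_\epsilon X$ for all $\epsilon$.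

The reflections $r_\epsilon$ serve to keep the cube $[0,1]^d$ invariant while we work on the torus, which has no boundary. We now prove Theorem 2 from Lemma 7.

**Step 1: the path and the parameters.** Extend $\varphi$ to $\mathbb T$ by $\varphi(r_\epsilon x)=\varphi(x)$; its mean over $\mathbb T$ is $1$. Let $\varphi_t=1+t(\varphi-1)\in[1/M,M]$, again of mean $1$. For $N\in\mathbb N$ put $a_k=\log\varphi_{k/N}-\log\varphi_{(k-1)/N}$. Since $|\partial_t\log\varphi_t|=|\varphi-1|/\varphi_t\le M^2$, we have $|Na_k|\le M^2$. Let $\beta_1>0$, let $L$ be given by Lemma 7 for $M_0=2M^2$ and $\beta_1$, and let $N\ge2L$. The values of $\beta_1$ and $N$ are fixed in Step 5.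

**Step 2: one step of the construction.** Start with $F_0=\mathrm{id}$, $c_0=0$. Suppose $F_{k-1}$ is an equivariant ($F\circ r_\epsilon=r_\epsilon\circ F$) bi-Lipschitz homeomorphism of $\mathbb T$ with $JF_{k-1}\ge e^{-c_{k-1}}\varphi_{(k-1)/N}$ a.e. Put
$$h_k=Na_k\circ F_{k-1}^{-1},\qquad m_k=\int h_k=\int Na_k\,JF_{k-1}.$$
Then $h_k\circ r_\epsilon=h_k$ and $|h_k-m_k|\le2M^2$. The mean must be subtracted because divergences on $\mathbb T$ have mean zero. Let $X_k$ be the equivariant field of Lemma 7 for $h_k-m_k$, so $\operatorname{div}X_k\ge h_k-m_k-\beta_1$ and $|DX_k|\le L$. Put $G_k=\mathrm{id}+X_k/N$ and $F_k=G_k\circ F_{k-1}$.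

**Step 3: $G_k$ is a homeomorphism that maps $[0,1]^d$ onto itself.** Lift $X_k$ to $\mathbb R^d$. Since $X_k/N$ has Lipschitz constant at most $L/N\le\frac12$, the equation $x=y-X_k(x)/N$ has exactly one solution $x$ for each $y$ by the contraction principle. So $G_k$ is a bijection of $\mathbb R^d$, and
$$(1-L/N)|x-y|\le|G_k(x)-G_k(y)|\le(1+L/N)|x-y| .$$
As $G_k(x+2e)=G_k(x)+2e$ for $e\in\mathbb Z^d$, it descends to a bi-Lipschitz homeomorphism of $\mathbb T$, and it is equivariant because $X_k$ is. So $F_k$ is again an equivariant bi-Lipschitz homeomorphism.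

Suppose $x_i\in\mathbb Z$, and let $r$ be the reflection in the $i$-th coordinate. Then $x-r(x)\in2\mathbb Z^d$, so $(X_k)_i(x)=(X_k)_i(r(x))=-(X_k)_i(x)$, and $(X_k)_i(x)=0$. Moreover $(G_k)_i=x_i+(X_k)_i/N$ is strictly increasing in $x_i$. So $n\le x_i\le n+1$ implies $n\le(G_k)_i(x)\le n+1$ for integers $n$, and $G_k$ maps each closed lattice unit cube into itself. If $y=G_k(x)$ lies in an open lattice cube, then any closed lattice cube containing $x$ also contains $y$, so it is the closure of that cube. Hence the image of each closed lattice cube contains its interior and, being closed, the whole cube.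

**Step 4: the Jacobian.** If $|A|\le\frac12$, then
$$\log\det(I+A)=\operatorname{tr}A+\sum_{j\ge2}\frac{(-1)^{j+1}}j\operatorname{tr}A^j\ge\operatorname{tr}A-|A|^2,$$
because $|\operatorname{tr}A^j|\le|A||A^{j-1}|\le|A|^j$ for $j\ge2$, and $\sum_{j\ge2}|A|^j/j\le\frac12|A|^2\sum_{i\ge0}2^{-i}=|A|^2$. Apply this to $A=DX_k/N$. Bi-Lipschitz maps preserve null sets, so the chain rule holds a.e., and since $h_k\circ F_{k-1}=Na_k$,
$$\log JF_k\ge\tfrac1N\big(Na_k-m_k-\beta_1\big)-\tfrac{L^2}{N^2}+\log\varphi_{(k-1)/N}-c_{k-1}=\log\varphi_{k/N}-c_{k-1}-\tfrac{m_k+\beta_1}N-\tfrac{L^2}{N^2}.$$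

**Step 5: the mean $m_k$ and the accumulated error.** The purpose is to show that the loss $m_k$ is controlled by the errors made so far. Write $JF_{k-1}=\varphi_{(k-1)/N}+e$. Both functions have integral $1$, so $\int e=0$. Also $e^-\le(1-e^{-c_{k-1}})\varphi_{(k-1)/N}$, so $\|e\|_1=2\int e^-\le2c_{k-1}$. From
$$a_k=\log\Big(1+\frac{\varphi-1}{N\varphi_{(k-1)/N}}\Big)\le\frac{\varphi-1}{N\varphi_{(k-1)/N}}$$
we get $\int Na_k\varphi_{(k-1)/N}\le\int(\varphi-1)=0$. Hence $m_k\le\int Na_k\,e\le2M^2c_{k-1}$. So the induction continues with $JF_k\ge e^{-c_k}\varphi_{k/N}$, where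
$$c_k=\Big(1+\frac{2M^2}N\Big)c_{k-1}+\frac1N\Big(\beta_1+\frac{L^2}N\Big).$$
Unrolling, $c_N$ is a sum of $N$ terms, each at most $\frac1N(1+2M^2/N)^N(\beta_1+L^2/N)$, so $c_N\le e^{2M^2}(\beta_1+L^2/N)$. Choose first $\beta_1$ with $e^{2M^2}\beta_1\le\beta/2$, which fixes $L$, and then $N\ge2L$ with $e^{2M^2}L^2/N\le\beta/2$. All depend only on $d,M,\beta$. Then $F=F_N|_{[0,1]^d}$ maps $[0,1]^d$ onto itself, $JF\ge e^{-\beta}\varphi$, and $F$ is bi-Lipschitz with constant $(1-L/N)^{-N}\le e^{2L}$, using $1-u\ge e^{-2u}$ for $0\le u\le\frac12$. This proves Theorem 2, granted Lemma 7. $\square$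

## 9. The divergence inequality by duality

Lemma 7 is proved by separating $h-\beta$ from the set of functions that lie below an admissible divergence. The separating functional is a nonnegative $\nu\in L^1$. If it obstructs divergences only weakly, then $\nu-1$ is small in weak $L^1$. For a signed function this would not bound the $L^1$ norm. But $\nu\ge0$ is available precisely because our inequality is one-sided, so the negative part of $\nu-1$ is at most $1$, and weak $L^1$ control of a bounded function is enough. We first need the weak type bound.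

**Lemma 8 (weak type estimate).** Let $T_{ij}$ be the operator on $\mathbb T$ with Fourier multiplier $\xi_i\xi_j/|\xi|^2$ ($0$ at $\xi=0$). Then
$$|\{|T_{ij}f|>\lambda\}|\le C_d\|f\|_1/\lambda\qquad(f\in C^\infty(\mathbb T),\ \lambda>0).\tag{9}$$

**Step 1: the kernel.** We need the kernel of $T=T_{ij}$ away from $0$. First, $T$ has norm at most $1$ on $L^2$. Next, $Tf=\partial_i\partial_j(G*f)$, where $G$ is the mean-zero distribution on $\mathbb T$ with $\Delta G=\delta_0-1$. Let $N$ be the suitably normalized fundamental solution of $\Delta$ on $\mathbb R^d$ and $\chi$ a smooth cutoff equal to $1$ near $0$, supported in $|x|<\frac12$. Then $\Delta(\chi N)-\delta_0$ is smooth, so $\Delta(G-\chi N)$ is smooth on $\mathbb T$, and hence $G-\chi N$ is smooth (its Fourier coefficients decay rapidly). So off $0$ the kernel $k=\partial_i\partial_jG$ is smooth with $|\nabla k(x)|\le C_d|x|^{-d-1}$, $|x|$ being the distance to $0$ in $\mathbb T$. If $b\in L^2$ is supported in a closed set $S$, then $Tb(x)=\int k(x-y)b(y)\,dy$ for a.e. $x\notin S$: this is clear for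 smooth $b$, and in general one mollifies $b$; then $T$ of the mollifications converges in $L^2$, and the integrals converge locally uniformly off $S$.

**Step 2: decomposition.** For $\lambda\le\|f\|_1$, (9) is trivial since $|\mathbb T|=1$. Let $\lambda>\|f\|_1$. View $\mathbb T$ as a half-open cube and let $Q_l$ be its maximal dyadic subcubes on which the average of $|f|$ exceeds $\lambda$; the average is then at most $2^d\lambda$. Let $f_{Q_l}$ be the mean of $f$ on $Q_l$, $b_l=(f-f_{Q_l})1_{Q_l}$ and $u=f-\sum b_l$, with convergence in $L^2$. Then $|u|\le2^d\lambda$ a.e. and $\|u\|_1\le\|f\|_1$, so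
$$|\{|Tu|>\lambda/2\}|\le4\|u\|_2^2/\lambda^2\le4\cdot2^d\|f\|_1/\lambda .$$

**Step 3: the oscillating part.** Let $c_l$ be the center of $Q_l$ and $B_l$ the ball of radius $2\operatorname{diam}Q_l$ about $c_l$. Then $\sum|B_l|\le C_d\sum|Q_l|\le C_d\|f\|_1/\lambda$. Since $\int b_l=0$, for a.e. $x\notin B_l$
$$Tb_l(x)=\int\big(k(x-y)-k(x-c_l)\big)b_l(y)\,dy .$$
With $\rho=|x-c_l|\ge2\operatorname{diam}Q_l$, the segment from $x-c_l$ to $x-y$ stays at distance at least $\frac34\rho$ from $0$, so the difference of kernels is at most $C_d\operatorname{diam}(Q_l)\,\rho^{-d-1}$. Integrating over $\rho\ge2\operatorname{diam}Q_l$ gives $\int_{\mathbb T\setminus B_l}|Tb_l|\le C_d\|b_l\|_1$. As $\sum\|b_l\|_1\le2\|f\|_1$,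
$$\int_{\mathbb T\setminus\bigcup B_l}\Big|T\sum_lb_l\Big|\le2C_d\|f\|_1 .$$
Chebyshev's inequality off $\bigcup B_l$, the bound for $|\bigcup B_l|$, and Step 2 give (9). $\square$

Now we prove Lemma 7.

**Step 1: a closed convex set.** We set up the separation. Let $\mathcal C_L=\{\operatorname{div}X:X\text{ Lipschitz on }\mathbb T,\ |DX|\le L\text{ a.e.}\}\subset L^\infty(\mathbb T)$. It is convex and bounded. It is also weak-* compact. Since $L^1$ is separable, the weak-* topology is metrizable on bounded sets, so it suffices to treat sequences $\operatorname{div}X_j$. Normalize $\int X_j=0$. By Arzelà–Ascoli a subsequence converges uniformly to a Lipschitz $X$, and a further subsequence of $DX_j$ converges weak-*, necessarily to $DX$. The bound survives: for integrable matrix fields $\Phi$, $|\int\langle DX,\Phi\rangle|\le L\int|\Phi|$, so $|DX|\le L$ a.e. Let $L^\infty_+$ be the cone of nonnegative functions. It is weak-* closed, so $K=\mathcal C_L-L^\infty_+$, a sum of a compact and a closed set, is weak-* closed, and it is convex. To say that $h-\beta\in K$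 is exactly to say that $\operatorname{div}X\ge h-\beta$ for some admissible $X$.

**Step 2: separation.** Suppose $h-\beta\notin K$. By Hahn–Banach, for the weak-* topology, there is $\nu\in L^1$ with
$$\int(h-\beta)\nu>\sup_{k\in K}\int k\nu\ \ge0,$$
the last inequality because $0\in K$. Since $K-L^\infty_+\subset K$ and the supremum is finite, $\nu\ge0$: otherwise subtract large multiples of $1_{\{\nu<0\}}$. Also $\nu\ne0$, and we normalize $\int\nu=1$. Put
$$S=\sup\Big\{\int\nu\operatorname{div}X:\ X\in C^1(\mathbb T),\ |DX|\le1\Big\}.$$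
As $\int h=0$,
$$0\le LS\le\sup_{k\in K}\int k\nu<\int h(\nu-1)-\beta\le M_0\|\nu-1\|_1-\beta .\tag{10}$$
Since $\|\nu-1\|_1\le2$, in particular $S\le2M_0/L$. So for large $L$ the function $\nu$ nearly annihilates all divergences. We want to conclude that $\nu$ is nearly $1$, and then (10) is contradictory.

**Step 3: $\nu-1$ is small in weak $L^1$.** The functional $DX\mapsto\int\nu\operatorname{tr}DX$ on $\{DX:X\in C^1\}\subset C(\mathbb T;\mathbb R^{d\times d})$ has norm $S$. By the Hahn–Banach and Riesz theorems there are signed measures $\sigma_{ij}$ of total variation at most $S$ with $\int\nu\operatorname{div}X=\sum_{i,j}\int\partial_jX_i\,d\sigma_{ij}$ for $X\in C^1$. Taking $X=\nabla u$ gives $\int\nu\Delta u=\sum\int\partial_i\partial_ju\,d\sigma_{ij}$ for $u\in C^\infty$. Let $\rho_\varepsilon$ be an even mollifier, $\nu_\varepsilon=\nu*\rho_\varepsilon$, $\sigma^\varepsilon_{ij}=\sigma_{ij}*\rho_\varepsilon$. Using $u*\rho_\varepsilon$ in place of $u$ we find $\Delta\nu_\varepsilon=\sum\partial_i\partial_j\sigma_{ij}^\varepsilon$. Comparing Fourier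 coefficients, and since $\nu_\varepsilon$ has mean $1$,
$$\nu_\varepsilon-1=\sum_{i,j}T_{ij}\sigma_{ij}^\varepsilon .$$
As $\|\sigma^\varepsilon_{ij}\|_1\le S$, applying (9) to the $d^2$ terms at level $\lambda/d^2$ gives $|\{|\nu_\varepsilon-1|>\lambda\}|\le C_dS/\lambda$. Now $\nu_\varepsilon\to\nu$ in $L^1$. For $0<\lambda'<\lambda$,
$$|\{|\nu-1|>\lambda\}|\le\limsup_{\varepsilon\to0}\big(|\{|\nu_\varepsilon-1|>\lambda'\}|+|\{|\nu-\nu_\varepsilon|>\lambda-\lambda'\}|\big)\le C_dS/\lambda',$$
so $|\{|\nu-1|>\lambda\}|\le C_dS/\lambda$ for all $\lambda>0$.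

**Step 4: positivity gives smallness in $L^1$.** Since $\int(\nu-1)=0$, $\|\nu-1\|_1$ is twice the integral of the negative part, and since $\nu\ge0$, this negative part is at most $1$. So
$$\|\nu-1\|_1=2\int_0^1|\{1-\nu>\lambda\}|\,d\lambda\le2\int_0^1\min(1,C_dS/\lambda)\,d\lambda=:2e(S).$$
The function $e$ is nondecreasing and $e(S)\to0$ as $S\to0$ (for $a=C_dS\le1$ it equals $a(1+\log\frac1a)$). Choose $L=L(d,M_0,\beta)$ with $2M_0\,e(2M_0/L)<\beta$. As $S\le2M_0/L$, the right side of (10) is negative, a contradiction. So $h-\beta\in K$.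

**Step 5: symmetry.** Suppose $h\circ r_\epsilon=h$ for all $\epsilon$. Replace $X$ by the average over $\epsilon$ of the fields $x\mapsto r_\epsilon X(r_\epsilon x)$. The derivative of such a field is $r_\epsilon\,DX(r_\epsilon x)\,r_\epsilon$, with the same Frobenius norm and trace as $DX(r_\epsilon x)$. So each satisfies the same bound, and its divergence is at least $h(r_\epsilon x)-\beta=h(x)-\beta$. Both properties survive averaging. Since the $r_\epsilon$ form a group, the average $Y$ satisfies $Y\circ r_\epsilon=r_\epsilon Y$. This proves Lemma 7, and with it Theorem 2, Propositions 6 and 4, and Theorem 1. $\square$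

## 10. Doubling measures

The argument gives an extension in which the weight is replaced by a measure. A *doubling measure* is a nonzero Borel measure, finite on balls, with $\mu(B(x,2t))\le C\mu(B(x,t))$. For example $\omega\,dx$ is doubling if $\omega$ satisfies (3), by (F1).

**Theorem 3.** Let $d\ge1$, let $\mu$ be a doubling measure on $\mathbb R^d$, $D_\mu(x,y)=\mu(B_{x,y})^{1/d}$, and let $\phi:(\mathbb R^d,D_\mu)\to\mathbb R^n$ be regular in the sense of conditions 1 and 2. Then there is a regular $\psi:\mathbb R^d\to\mathbb R^{n+m_d}$ with $\phi(\mathbb R^d)\times\{0\}\subset\psi(\mathbb R^d)$.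

Write $D=D_\mu$. Constants now depend on $d,n$, the doubling constant and the constant of $\phi$. Sections 4 and 5 used only (F1)–(F3) and the existence of $Z,g$ with (1) and (2), and the facts hold for $\mu$. No ball has measure $0$, since otherwise all concentric balls would, and $\mu=0$. A cube contains a ball of comparable size, and larger cubes and balls of comparable size lie in a bounded dilate of it, which gives (F1). If $m$ is the midpoint of $x,y$, then $B(x,|x-y|)\subset B(m,2|x-y|)$ and $B(m,|x-y|/2)\subset B_{x,y}$, which gives (F2); conversely $D(x,y)^d\le\mu(B(x,2|x-y|))$. Finally $B(x,2t)\setminus B(x,t)$ contains a ball of radius $t/4$, of mass at least $c\mu(B(x,t))$, so $\mu(B(x,2t))\ge(1+c)\mu(B(x,t))$. Iterating in both directions gives (F3); in particular $\mu$ has no atoms.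

**The case $d=1$.** Take $Z\subset\mathbb R$ countable and dense, $g(x)=\mu((0,x])$ for $x\ge0$ and $g(x)=-\mu((x,0])$ for $x<0$. As there are no atoms, $|g(x)-g(y)|=\mu(B_{x,y})=D(x,y)$, and $\operatorname{diam}g(R\cap Z)\le\mu(R)$. So (1) and (2) hold, and Sections 4 and 5 apply.

**The case $d\ge2$.** By Section 5 it suffices to show that $\mu=\omega\,dx$ with (3). The existence of the regular map $\phi$ will be used to get this.

**Step 1: $D$ is comparable to a metric.** First, $D(x,z)\le K_0(D(x,y)+D(y,z))$ for some $K_0$: if, say, $|x-z|\le2|x-y|$, then $B_{x,z}\subset B(x,4|x-y|)$, whose measure is at most $C\mu(B(x,|x-y|))\le CD(x,y)^d$ by doubling and (F2); otherwise $|x-z|\le2|y-z|$, and we argue about $z$. Let $\rho(x,y)=\inf\sum_iD(x_{i-1},x_i)$ over finite chains from $x$ to $y$; so $\rho\le D$. Take a chain from $x$ to $y\ne x$ with sum $s>0$. Since $\phi$ is Lipschitz for $D$, all $\phi(x_i)$ lie in a ball of radius $Cs$, so the $x_i$ lie in $N\le C$ $D$-balls of radius $Cs$. Assign to each $x_i$ one of these balls containing it, and join two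 balls if they are assigned to consecutive chain points; for such points $D\le s$. The assigned balls form a connected graph with at most $N$ vertices. So there is a path of at most $N$ balls from the ball of $x$ to the ball of $y$. Within a ball, points have $D$-distance at most $2K_0Cs$, and one passes from a ball to the next between points at $D$-distance at most $s$. Using the quasi-triangle inequality a bounded number of times, $D(x,y)\le C_3s$. Hence $\rho\le D\le C_3\rho$.

**Step 2: a reverse Hölder inequality at scale $\varepsilon$.** For $\varepsilon>0$ let $w(x)=w_\varepsilon(x)=\varepsilon^{-d}\mu(B(x,\varepsilon))$, a lower semicontinuous and locally bounded function, and let $\langle u\rangle_Q=\frac1{|Q|}\int_Qu$. I claim that, with $C$ independent of $\varepsilon$ and $Q$,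
$$\langle w\rangle_Q\le C\,\langle w^{1/d}\rangle_Q^{\,d}\qquad\text{for every cube }Q.$$
If $\ell(Q)<\varepsilon$, doubling gives $\sup_Qw\le C\inf_Qw$, and the claim follows. Let $\ell=\ell(Q)\ge\varepsilon$, and let $I=[p,q]$ be a segment in $\bar Q$ parallel to $e_1$ joining opposite faces. Divide $I$ into $\lceil\ell/\varepsilon\rceil$ equal segments $[p_{i-1},p_i]$, of length in $[\varepsilon/2,\varepsilon]$. For $u\in[p_{i-1},p_i]$ we have $B_{p_{i-1},p_i}\subset B(u,2\varepsilon)$, so $D(p_{i-1},p_i)\le C\varepsilon w(u)^{1/d}$ by doubling. Averaging in $u$, $D(p_{i-1},p_i)\le C\int_{[p_{i-1},p_i]}w^{1/d}\,ds$. The ball $B_{p,q}$ has diameter $\ell$ and center in $\bar Q$, so $c\mu(Q)^{1/d}\le D(p,q)$. Summing and using Step 1,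
$$c\,\mu(Q)^{1/d}\le D(p,q)\le C_3\sum_iD(p_{i-1},p_i)\le C\int_Iw^{1/d}\,ds .$$
Averaging over all such $I$ gives $\mu(Q)^{1/d}\le C\ell\,\langle w^{1/d}\rangle_Q$. By Fubini, $\int_Qw\le C\mu(3Q)\le C\mu(Q)$. So $\langle w\rangle_Q\le C\mu(Q)/\ell^d\le C\langle w^{1/d}\rangle_Q^d$.

**Step 3: (3) for $w_\varepsilon$, uniformly in $\varepsilon$.** Put $v=w^{1/d}$, so $\langle v^d\rangle_Q^{1/d}\le C\langle v\rangle_Q$ for all cubes. Gehring's lemma (Acta Math. 130 (1973)) states: if $p>1$ and a nonnegative $v\in L^p_{loc}$ satisfies $\langle v^p\rangle_Q^{1/p}\le C\langle v\rangle_Q$ for all cubes, then there are $q>p$ and $C'$, depending only on $d,p,C$, with $\langle v^q\rangle_Q^{1/q}\le C'\langle v^p\rangle_Q^{1/p}$ for all cubes. Apply it with $p=d>1$; this is where $d\ge2$ is needed. By Hölder, for $E\subset Q$,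
$$\int_Ew_\varepsilon\le|E|^{1-d/q}\Big(\int_Qw_\varepsilon^{q/d}\Big)^{d/q}\le C\Big(\frac{|E|}{|Q|}\Big)^\gamma\int_Qw_\varepsilon,\qquad\gamma=1-\frac dq,$$
with $C$ independent of $\varepsilon$.

**Step 4: letting $\varepsilon\to0$.** Let $\alpha_d=|B(0,1)|$. If $O\subset Q$ is open, Fubini gives $\int_Ow_\varepsilon\,dx=\int\varepsilon^{-d}|O\cap B(y,\varepsilon)|\,d\mu(y)$, and for $y\in O$ the integrand tends to $\alpha_d$. By Fatou, $\liminf_{\varepsilon\to0}\int_Ow_\varepsilon\ge\alpha_d\mu(O)$. Also $\int_Qw_\varepsilon\le C\mu(Q)$ for $\varepsilon\le\ell(Q)$. Hence $\mu(O)\le C(|O|/|Q|)^\gamma\mu(Q)$ for open $O\subset Q$. A face of $Q$ is contained in open subsets of $2Q$ of arbitrarily small Lebesgue measure, so, applying this with $2Q$ in place of $Q$, faces are $\mu$-null. For Borel $E\subset\operatorname{int}Q$ use open sets $O$ with $E\subset O\subset\operatorname{int}Q$ and $|O|\to|E|$. So the inequality holds for all Borel $E\subset Q$. In particular $\mu$ is absolutely continuous with respect to Lebesgue measure, and its density $\omega$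 is a weight with (3). Then $D_\mu=D_\omega$, Proposition 4 applies to $\omega$, and Section 5 gives $\psi$. $\square$
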